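# Strongly $k$-element-connected orientations and charged hypergraphs

## 1. Terminals, elements and cuts

Graphs are finite and undirected, parallel edges are allowed, and loops are ignored. Throughout, $G=(V,E)$ is a graph and $S\subseteq V$ is a set of terminal vertices. We write $Y+v$ and $Y\setminus v$ for $Y\cup\{v\}$ and $Y\setminus\{v\}$.

**Definition (elements).** The elements of $G$ are its edges and its non-terminal vertices, that is, the vertices of $V\setminus S$. Two paths are element-disjoint if they share no edge and no non-terminal vertex. They may share terminals.

For instance, let $t$ be a non-terminal joined by two parallel edges to each of two terminals $u,v$. There are two edge-disjoint $u$–$v$ paths, but any two $u$–$v$ paths share the element $t$. If instead $t$ is a terminal, the two paths are element-disjoint.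

**Definition (element-connectivity).** For a positive integer $k$, the set $S$ is $k$-element-connected in $G$ if for every pair of distinct $u,v\in S$ there are $k$ element-disjoint $u$–$v$ paths in $G$.

For instance, let $S=\{1,2,3\}$ and let $p,q$ be two non-terminals, each joined to $1,2,3$ by one edge. Then $S$ is $2$-element-connected: two terminals are joined by one path through $p$ and one through $q$. It is not $3$-element-connected, because each terminal has degree $2$.

**Definition (orientations).** An orientation of $G$ is Steiner strongly $k$-element-connected if, in the resulting directed graph, for every ordered pair of distinct $u,v\in S$ there are $k$ element-disjoint directed paths from $u$ to $v$. For a root $r\in S$, it is Steiner rooted $k$-element-connected if for every $v\in S\setminus r$ there are $k$ element-disjoint directed paths from $r$ to $v$.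

In the example with $p,q$, orient $1\to p$, $p\to 2$, $p\to 3$ and $2\to q$, $3\to q$, $q\to 1$. From $2$ to $3$ there is the directed path $2,q,1,p,3$; the remaining pairs are similar and shorter. So this orientation is Steiner strongly $1$-element-connected.

**Menger's theorem** will be used in the following form. For distinct $u,v\in S$, the maximum number of element-disjoint (directed) $u$–$v$ paths equals the minimum size of a set of elements that meets all (directed) $u$–$v$ paths. This is integral max-flow min-cut with capacity $1$ on edges and non-terminals and infinite capacity on terminals.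

**Definition (cuts).** A cut is a partition $(A,U,B)$ of $V$ with $U\cap S=\emptyset$ and $A\cap S\ne\emptyset\ne B\cap S$. Its value is $|U|+|E(A,B)|$, where $E(A,B)$ is the set of edges between $A$ and $B$.

In the example, $(\{1\},\{p,q\},\{2,3\})$ is a cut of value $2$, and $(\{1\},\emptyset,\{2,3,p,q\})$ is another one.

**Cut criterion.** $S$ is $\ell$-element-connected if and only if every cut has value at least $\ell$.

*Proof.* Let $(A,U,B)$ be a cut, $u\in A\cap S$, $v\in B\cap S$. Every $u$–$v$ path contains a vertex of $U$ or an edge of $E(A,B)$, and element-disjoint paths use different such elements. So $\ell$ element-disjoint paths force value at least $\ell$. Conversely, if some $u,v$ are not joined by $\ell$ element-disjoint paths, then by Menger a set $Z$ of fewer than $\ell$ elements meets all $u$–$v$ paths. Let $U$ be the set of vertices in $Z$, let $A$ be the set of vertices reachable from $u$ while avoiding $Z$, and $B=V\setminus(A\cup U)$. Then $v\in B$, $U\cap S=\emptyset$, and every edge between $A$ and $B$ lies in $Z$, since otherwise its end in $B$ would be reachable. So $(A,U,B)$ is a cut of value at most $|Z|<\ell$. $\square$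

## 2. From $2k$-element-connectivity to strong orientations: the problem and its small cases

The problem is taken from "Egerváry Research Group", https://core.ac.uk/download/42930459.pdf. It asks: if $S$ is $2k$-element-connected in $G$, must $G$ have a Steiner strongly $k$-element-connected orientation? In words: if every two terminals are joined by $2k$ element-disjoint paths, can we direct the edges once and for all so that every terminal reaches every other one by $k$ element-disjoint directed paths? The answer is yes.

**Theorem 1.** For every positive integer $k$: if $S$ is $2k$-element-connected in $G$, then $G$ has a Steiner strongly $k$-element-connected orientation.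

For $|S|\le 1$ there is nothing to prove, so from now on $|S|\ge2$. Let us try the easiest situations.

*Two terminals.* If $S=\{u,v\}$, take $2k$ element-disjoint $u$–$v$ paths. Orient $k$ of them from $u$ to $v$, the other $k$ from $v$ to $u$, and the remaining edges arbitrarily.

*No non-terminals.* If $S=V$, element-disjoint means edge-disjoint. The statement is then the theorem of Nash-Williams that a $2k$-edge-connected graph has a $k$-arc-connected orientation.

*Three terminals and $2k$ stars.* Let $S=\{1,2,3\}$ and let $t_1,\dots,t_{2k}$ be non-terminals, each joined to $1,2,3$. For $i\le k$ orient $1\to t_i\to 2,3$; for $i>k$ orient $2,3\to t_i\to1$. From $1$ to $2$ or $3$, and back, there are $k$ paths through different $t_i$. From $2$ to $3$ we use the $k$ paths $2,t_{k+i},1,t_i,3$ for $1\le i\le k$. They all pass through $1$, which is allowed because $1$ is a terminal.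

*Fewer than $2k$ is not enough.* Let $V=S=\{s_1,\dots,s_n\}$ with $n\ge2$, and put $2k-1$ parallel edges between $s_i$ and $s_{i+1}$ for each $i<n$. Then $S$ is $(2k-1)$-element-connected. But $s_1$ has degree $2k-1$, so it cannot have $k$ edges leaving and $k$ edges entering, as a strongly $k$-element-connected orientation requires.

There is a rooted theorem, due to Király and Lau: if $S$ is $2k$-element-connected, then for any root $r\in S$ the graph $G$ has a Steiner rooted $k$-element-connected orientation. Used as a black box it does not answer our question. In the example of Section 1, orient $1\to p\to2,3$ and $1\to q\to 2,3$. This is rooted $1$-element-connected from $1$, but no edge enters $1$. Strong connectivity must control every set of terminals in both directions, and we will build it differently.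

## 3. Eliminating edges between non-terminals

The purpose of this section is to replace the graph by a hypergraph whose vertices are the terminals. The obstacle is an edge between two non-terminals, and the following lemma, due to Hind and Oellermann (here in a global version), removes it.

**Lemma 4.** Let $S$ be $\ell$-element-connected in $G$ and let $pq$ be an edge with $p,q\notin S$. Then $S$ is $\ell$-element-connected in $G-pq$ or in $G/pq$.

*Proof.* Suppose neither holds; we use the cut criterion.

**Step 1: the two bad cuts.** We first see what the failures say in $G$. There is a cut $(A,U,B)$ of $G-pq$ of value less than $\ell$. As a cut of $G$ it has value at least $\ell$, and adding one edge raises the value by at most $1$. So its value in $G$ is exactly $\ell$, and the edge $pq$ joins $A$ and $B$, say $p\in A$, $q\in B$. Next, $G/pq$ has a cut of value at most $\ell-1$. If the contracted vertex were in one of the end parts, the cut would lift to a cut of $G$ of the same value, which is impossible. So it lies in the middle part, and replacing it by $p$ and $q$ gives a cut $(C,W,D)$ of $G$ of value at most $\ell$ with $p,q\in W$.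

**Step 2: matching the sides.** We want both "diagonal" intersections to contain terminals. Terminals are never in $U$ or $W$. If $A\cap C\cap S=\emptyset$, then $A\cap S\subseteq D$ and $C\cap S\subseteq B$. If $B\cap D\cap S=\emptyset$, then $B\cap S\subseteq C$ and $D\cap S\subseteq A$. In either case $A\cap D\cap S\ne\emptyset\ne B\cap C\cap S$. So after possibly exchanging the names $C$ and $D$ we have
$$A\cap C\cap S\neq\emptyset\neq B\cap D\cap S .$$

**Step 3: uncrossing.** We build two new cuts whose total value is too small. Give each vertex a first label $0,1,2$ according to $A,U,B$ and a second label $0,1,2$ according to $C,W,D$. Taking at each vertex the maximum of the two labels gives a partition with end parts $A\cap C$ and $B\cup D$; taking the minimum gives one with end parts $A\cup C$ and $B\cap D$. Terminals only have labels $0$ and $2$, so they never get label $1$. By Step 2, both partitions are cuts.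

At each vertex the pair (max, min) rearranges the pair of labels, so the total size of the two middle parts is unchanged. An edge is counted in a cut if its end labels differ by $2$. Suppose the max-labels of an edge $xy$ are $2,0$. Then $y=(0,0)$ and $x$ has a coordinate $2$, so $xy$ was counted in that coordinate. If moreover the min-labels differ by $2$, then $x=(2,2)$, and $xy$ was counted in both coordinates. Suppose the min-labels are $2,0$. Then $x=(2,2)$ and $y$ has a coordinate $0$, so $xy$ was counted. Hence no edge is counted more often than before.

The edge $pq$ has labels $p=(0,1)$ and $q=(2,1)$. It was counted once. Its max-labels are $1,2$ and its min-labels are $0,1$, so now it is not counted at all. The two new cuts therefore have total value at most $2\ell-1$, and one of them has value less than $\ell$, a contradiction. $\square$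

**Definition (hypergraphs).** A hypergraph $H=(V,E)$ has a finite family $E$ of nonempty subsets of $V$; repetitions are allowed and members are labeled. A hyperedge meets $Y$ if it intersects $Y$, and crosses $Y$ if it meets both $Y$ and $V\setminus Y$. Let $d_H(Y)$ be the number of hyperedges crossing $Y$. The hypergraph is $\ell$-edge-connected if $d_H(Y)\ge\ell$ for all $\emptyset\ne Y\subsetneq V$. The hypergraph $H/X$ arises by contracting $X$ to one vertex $x$: hyperedges inside $X$ become $\{x\}$, and labels are kept.

For instance, two copies of $\{1,2,3\}$ on $V=\{1,2,3\}$ form a $2$-edge-connected hypergraph. Contracting $X=\{2,3\}$ gives two copies of $\{1,x\}$.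

**Definition (packings).** A family of pairwise element-disjoint subgraphs of $G$ is an $S$-packing if each member is a tree containing at least two terminals, and all terminals in it are leaves. Its hypergraph on $S$ consists of the terminal sets of its members.

In the example of Section 1 the two stars at $p$ and $q$ form an $S$-packing. Its hypergraph is two copies of $\{1,2,3\}$.

**Reduction.** *If $S$ is $2k$-element-connected in $G$, then $G$ has an $S$-packing whose hypergraph is $2k$-edge-connected.*

*Proof.* Apply Lemma 4 with $\ell=2k$ repeatedly until no edge joins two non-terminals, and call the result $G^*$. Each non-terminal $t$ of $G^*$ corresponds to a set $C_t\subseteq V\setminus S$ that is connected in $G$, and the sets $C_t$ are pairwise disjoint. Edges incident with terminals are never deleted or contracted. Let $H$ be the hypergraph on $S$ whose hyperedges are the edges of $G[S]$ and the sets $e_t=N_{G^*}(t)$ with $|e_t|\ge2$.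

To see that $H$ is $2k$-edge-connected, let $\emptyset\ne W\subsetneq S$, $u\in W$, $w\in S\setminus W$, and take $2k$ element-disjoint $u$–$w$ paths in $G^*$. Each of them contains two consecutive terminals, one in $W$ and the next not in $W$. Between them there is only an edge, or one non-terminal $t$, because no edge joins two non-terminals. This gives a hyperedge crossing $W$, and different paths give different hyperedges because they are element-disjoint.

For the packing, let $T_t\subseteq G$ be a spanning tree of $G[C_t]$ plus one edge from $C_t$ to each $s\in e_t$. The trees $T_t$ for the hyperedges $e_t$, together with the edges of $G[S]$, are pairwise element-disjoint trees whose terminals are leaves, and their hypergraph is $H$. $\square$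

## 4. Tails and heads versus charges

Suppose for the moment that every tree of the packing is a star. Orienting the star of a hyperedge $e$ makes each $s\in e$ a tail (edge toward the center) or a head. Say that the oriented hyperedge *leaves* $W$ if it has a tail in $W$ and a head outside $W$. We want at least $k$ hyperedges leaving every $\emptyset\ne W\subsetneq S$. A sensible plan is induction on the number of vertices: choose a vertex $v$, take two hyperedges $e,f\ni v$, replace them by $g=(e\cup f)\setminus v$, orient the smaller hypergraph, and then choose tail or head for $v$ in $e$ and in $f$. For graphs this is the usual splitting-off: an arc $a\to b$ is lifted to $a\to v\to b$.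

Here is where it stops. Let $e=\{v,p,q\}$, $f=\{v,a,b\}$, $g=\{p,q,a,b\}$, and suppose that in $g$ the tails are $p,a$ and the heads are $q,b$. Then $g$ leaves $\{p,q\}$ and also leaves $\{a,b\}$. We would need: whenever $g$ leaves $W\setminus v$, one of $e,f$ leaves $W$. Each of the four choices fails.

- If $v$ is a head in $e$ (and anything in $f$), take $W=\{a,b,v\}$: $e$ has no tail in $W$, and $f\subseteq W$.
- If $v$ is a tail in $e$ and a head in $f$, take $W=\{p,q,v\}$: $e\subseteq W$, and $f$ has no tail in $W$.
- If $v$ is a tail in $e$ and in $f$, take $W=\{p,q\}$: $f$ misses $W$, and the only vertex of $e$ outside $W$ is the tail $v$.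

The tail/head orientation of $g$ promised too much: it left both $\{p,q\}$ and its complement in $g$. The way past this is to give each hyperedge real numbers of sum zero and to let it serve $W$ only if its sum over $W$ is positive. Then it can serve at most one of $W$ and the complement. In the example, let $z_g$ be $3,-1,1,-3$ on $p,q,a,b$. Define $z_e$ and $z_f$ by restriction and balance them at $v$, so $z_e(v)=-2$ and $z_f(v)=2$. Now $z_e(W)+z_f(W)=z_g(W\setminus v)$ for every $W$, so if $z_g(W\setminus v)>0$, then $z_e(W)>0$ or $z_f(W)>0$. The set $\{a,b,v\}$ is harmless, because $z_g(\{a,b\})=-2$ and nothing was promised.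

**Definition (charging).** For $z\in\mathbb R^e$ put $z(W)=\sum_{u\in e\cap W}z(u)$. A $k$-charging of $H=(V,E)$ is a family $z=(z_e)_{e\in E}$, $z_e\in\mathbb R^e$, with $z_e(e)=0$ and
$$\#\{e\in E: z_e(W)>0\}\ge k\qquad\text{for all }\emptyset\neq W\subsetneq V. \tag{1}$$
It is generic if $z_e(Y)\ne0$ for all $e$ and all $\emptyset\ne Y\subsetneq e$.

For instance, on two copies of $\{1,2,3\}$ the charges $(2,-1,-1)$ and $(-2,1,1)$ form a generic $1$-charging. Every nonempty proper $W$ containing $1$ has sum $2$ or $1$ in the first copy, and every nonempty $W$ avoiding $1$ has sum $1$ or $2$ in the second. If all hyperedges have size $2$, a nonzero charge $(c,-c)$ with $c>0$ is an arc from the first vertex to the second, and $z_e(W)>0$ means that the arc leaves $W$. Singleton hyperedges always have charge $0$.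

**Small perturbations.** Work in the space $\prod_e\{z_e:z_e(e)=0\}$. For each of the finitely many $W$, condition (1) is a finite union of finite intersections of strict linear inequalities, so the $k$-chargings form an open set. The non-generic families lie in finitely many subspaces $z_e(Y)=0$. Each is proper: put $1$ on a vertex of $Y$ and $-1$ on a vertex of $e\setminus Y$. Hence every $k$-charging can be made generic by an arbitrarily small perturbation.

The hypergraph theorem behind Theorem 1 is the following.

**Theorem 2.** A hypergraph $H$ on $|V|\ge2$ vertices has a $k$-charging if and only if it is $2k$-edge-connected.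

When all hyperedges have size $2$, this is again the theorem of Nash-Williams. We also obtain three supplements.

**Theorem 3.**

1. $S$ is $2k$-element-connected if and only if $G$ has an $S$-packing whose hypergraph admits a $k$-charging. In that case $G$ has an orientation such that for all $\emptyset\ne W\subsetneq S$, at least $k$ members of the packing contain a directed path from $W$ to $S\setminus W$.
2. If $S$ is $2k$-element-connected and $r\in S$ has degree exactly $2k$, then every orientation of the edges at $r$ with $k$ edges in and $k$ edges out extends to a Steiner strongly $k$-element-connected orientation of $G$.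
3. The constant $2k$ is best possible, for every $k$ and every $|S|\ge2$.

## 5. Orienting a packing along a charging

This section turns a charging into an orientation. The trees need not be stars, so we read a charge as the supply of a flow along the tree.

**Lemma 5.** Let an $S$-packing have hypergraph $H$ with a $k$-charging $z$. Orient each edge $ab$ of a member $T$ (with terminal set $e$) from $a$ to $b$ if
$$\varphi(ab):=z_e(\text{component of }T-ab\text{ containing }a)>0;$$
orient it arbitrarily if $\varphi(ab)=0$, and orient all other edges arbitrarily. Then for every $\emptyset\ne W\subsetneq S$ at least $k$ members contain a directed path from $W$ to $S\setminus W$, and the orientation is Steiner strongly $k$-element-connected.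

*Proof.* **Step 1: a member with $z_e(W)>0$ contains a directed path from $e\cap W$ to $e\setminus W$.** This converts a positive sum into a path. Since $z_e(e)=0$, we have $\varphi(ba)=-\varphi(ab)$, so the rule is consistent. For each vertex $a$ of $T$, the components of $T-a$ together with $a$ cover $T$, hence
$$\sum_{b\sim a}\varphi(ab)=-\sum_{b\sim a}z_e(\text{component of }T-ab\text{ containing }b)=z_e(a),$$
where $z_e(a)=0$ for non-terminals. Let $U$ be the set of vertices reachable in $T$ from $e\cap W$, and suppose that it contains no terminal outside $W$, so $U\cap S=e\cap W$. Summing over $a\in U$, the edges inside $U$ cancel and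
$$\sum_{a\in U,\ b\notin U}\varphi(ab)=z_e(W)>0 .$$
So some edge leaving $U$ is directed out of $U$, contradicting the choice of $U$. Since at least $k$ members have $z_e(W)>0$, the first claim follows.

**Step 2: from sets to disjoint paths.** Let $u\ne v$ in $S$ and suppose there are no $k$ element-disjoint directed $u$–$v$ paths. By Menger a set $Z$ of fewer than $k$ elements meets all directed $u$–$v$ paths. Let $W$ be the set of terminals reachable from $u$ avoiding $Z$; then $u\in W$, $v\notin W$. At least $k$ pairwise element-disjoint members contain directed paths from $W$ to $S\setminus W$, and one of these members avoids $Z$. Its path makes a terminal outside $W$ reachable, a contradiction. $\square$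

What remains is the "if" part of Theorem 2: to construct a charging of a $2k$-edge-connected hypergraph.

## 6. Lifting a charging through a vertex

The charging will be built by removing a vertex $v$, charging the smaller hypergraph, and putting $v$ back. This section does the last part and shows what the removal must respect.

Let $H$ be a hypergraph on $V$, $v\in V$, let $F$ be the set of hyperedges containing $v$ and another vertex, and let $\mathcal P$ be a partition of $F$ into classes. Let $H_{\mathcal P}$ be the hypergraph on $V\setminus v$ obtained by deleting the hyperedges $\{v\}$ and replacing each class $C$ by the single hyperedge $g_C=\bigcup_{e\in C}(e\setminus v)$.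

For instance, if $H$ consists of $\{v,1\},\{v,2\},\{v,3\},\{1,2,3\}$ and all three hyperedges at $v$ form one class, then $H_{\mathcal P}$ is two copies of $\{1,2,3\}$.

**Lemma 6.** Let $|F|\ge2k$ and let $z'$ be a generic $k$-charging of $H'=H_{\mathcal P}$. Assume all classes have size $1$ or $2$, except possibly one class $C_0$ with $|C_0|\ge3$, for which the sets $e\setminus v$ ($e\in C_0$) are pairwise disjoint and the numbers of $e\in C_0$ with $z'_g(e\setminus v)>0$ and with $z'_g(e\setminus v)<0$ (where $g=g_{C_0}$) differ by at most $1$. Then for every $\varepsilon>0$, $H$ has a $k$-charging $z$ with $z_e=z'_e$ for $e\not\ni v$, and $|z_e(u)-z'_{g_C}(u)|\le\varepsilon$ for $e\in C\in\mathcal P$ and each $u\in e\setminus v$ lying in no other member of $C$.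

*Proof.* **Step 1: classes with at least two members.** We split the charge of $g_C$ among the members and let $v$ absorb the imbalance. Choose vectors $z_e$ on $e\setminus v$ ($e\in C$) with $\sum_{e\in C}z_e=z'_{g_C}$ and put $z_e(v)=-z_e(e\setminus v)$, as follows. If the sets $e\setminus v$ are disjoint, $z_e$ is the restriction of $z'_{g_C}$. Then $z_e(v)\neq0$ by genericity, because $\emptyset\ne e\setminus v\subsetneq g_C$. Otherwise $C=\{e,f\}$ and there is $u_0\in(e\cap f)\setminus v$. Use the restriction at vertices in only one of $e,f$, split the values evenly at common vertices, and then add $c$ to $z_e(u_0)$ and $-c$ to $z_f(u_0)$, with $c$ chosen so that $z_e(v)\ne0$. In all cases $\sum_{e\in C}z_e(v)=-z'_{g_C}(g_C)=0$; in particular $z_f(v)=-z_e(v)$ if $C=\{e,f\}$. Hence for all $W\subseteq V$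
$$\sum_{e\in C}z_e(W)=z'_{g_C}(W\setminus v), \tag{2}$$
so $z'_{g_C}(W\setminus v)>0$ implies $z_e(W)>0$ for some $e\in C$. At vertices in only one member the charge is unchanged.

**Step 2: classes $\{e\}$.** Here $v$ had been cut off $e$, and we give it a tiny charge of any sign we like. Let $g=e\setminus v$ and pick $u\in g$. Put $z_e=z'_g$ on $g$ except $z_e(u)=z'_g(u)-\delta$, and $z_e(v)=\delta$. Here $\delta\ne0$ has free sign, and $|\delta|$ is at most $\varepsilon$ and smaller than every positive value $z'_g(W')$, $W'\subseteq V\setminus v$. Since $z_e(W)\ge z'_g(W\setminus v)-|\delta|$, $z'_g(W\setminus v)>0$ implies $z_e(W)>0$.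

Hyperedges $\{v\}$ get charge $0$, and $z_e=z'_e$ for $e\not\ni v$.

**Step 3: sets whose trace on $V\setminus v$ is nonempty and proper.** Condition (1) for these is inherited. If $W\setminus v\ne\emptyset,V\setminus v$, then at least $k$ hyperedges of $H'$ are positive on $W\setminus v$. By Steps 1 and 2 these give at least $k$ hyperedges of $H$ positive on $W$, and they are distinct because the classes are disjoint.

**Step 4: the sets $\{v\}$ and $V\setminus v$.** These are the only remaining sets. Since $z_e(V\setminus v)=-z_e(v)$, we need at least $k$ positive and at least $k$ negative values among the $z_e(v)$, $e\in F$. All of these are nonzero. Pairs contribute one of each sign. In $C_0$ we have $z_e(v)=-z'_g(e\setminus v)$, so $C_0$ contributes a difference of at most $1$. The signs for singleton classes are free. So we can make the total numbers of positive and negative values differ by at most $1$, and then both are at least $\lfloor|F|/2\rfloor\ge k$. $\square$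

The sign condition on $C_0$ is a real restriction. Let $k=2$ and let $H$ on $\{v,1,2,3,4\}$ consist of $e_i=\{v,i\}$ for $1\le i\le4$ and three copies of $\{1,2,3,4\}$. If $\{e_1,\dots,e_4\}$ is one class, $H'$ is four copies of $\{1,2,3,4\}$. Charging two of them by $(3,-1,-1,-1)$ and two by $(-3,1,1,1)$ gives a generic $2$-charging: a nonempty proper $W$ is positive in the first two if $1\in W$ and in the last two if $1\notin W$. If $g$ is charged $(3,-1,-1,-1)$, the lift by restriction gives $z_{e_i}(v)=-3,1,1,1$. Then only $e_1$ is positive on $W=\{1,2,3,4\}$, which is fewer than $k=2$. For three disjoint sets there is no such danger: three nonzero numbers with sum $0$ always split $1:2$.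

## 7. Splitting at a vertex: the structure of the obstruction

To use Lemma 6 we must partition the hyperedges at $v$ so that cuts stay at least $2k$. Let $|N|\ge2$, $v\notin N$, and let $K$ be a hypergraph on $N+v$ with
$$d_K(Y)\ge2k\qquad\text{for all }\emptyset\ne Y\subsetneq N. \tag{3}$$
Let $F=F_K$ be the set of hyperedges containing $v$ and some other vertex; for $e\in F$ let $e'=e\setminus v$. Replacing a class $C\subseteq F$ means replacing the members of $C$ by the single hyperedge $\bigcup_{e\in C}e'$. We call it trimming if $|C|=1$ and merging if $|C|=2$.

**Lemma 7.** There are pairwise disjoint classes in $F_K$ of size $1$ or $2$ such that replacing each of them yields $K^\circ$ on $N+v$ satisfying (3), and $F^\circ=F_{K^\circ}$ satisfies one of: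

- (a) $F^\circ=\emptyset$;
- (b) $F^\circ=\{e_1,e_2,e_3\}$, the $e_i'$ are pairwise disjoint, and replacing $F^\circ$ as one class preserves (3);
- (c) $F^\circ=\{e_1,\dots,e_m\}$, $m\ge4$, and there is a partition $N=N_1\cup\dots\cup N_m$ into nonempty sets with $e_i'\subseteq N_i$, $d_{K^\circ}(N_i)=2k$, such that each hyperedge of $K^\circ$ avoiding $v$ and meeting at least two $N_i$ meets all of them.

Both (b) and (c) occur with no trimming or merging possible. For $m\ge3$ let $N=\{1,\dots,m\}$, $e_i=\{v,i\}$, and add $2k-1$ copies of $N$. Then $d(\{i\})=2k$, and this drops below $2k$ if $e_i$ is trimmed. Moreover $d(\{i,j\})=2k+1$, and this drops by $2$ if $e_i,e_j$ are merged. For $m=3$, replacing all three hyperedges at once gives $2k$ copies of $N$, so we are in case (b). For $m\ge 4$ we are in case (c) with $N_i=\{i\}$.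

### Counting identities

For $Y,Z\subseteq N$ put $A=Y\cap Z$, $B=Y\setminus Z$, $C=Z\setminus Y$ and $D=(N+v)\setminus(Y\cup Z)$, so $v\in D$. The type of a hyperedge with respect to $(Y,Z)$ is the set of regions it meets, and $\#AD$ etc. denote the numbers of hyperedges of that type. Write $d$ for the cut function on $N+v$. Then
$$d(Y)+d(Z)=d(Y\cap Z)+d(Y\cup Z)+2\#BC+\#ABC+\#BCD, \tag{4}$$
$$d(Y)+d(Z)=d(Y\setminus Z)+d(Z\setminus Y)+2\#AD+\#ABD+\#ACD, \tag{5}$$
$$d(N\setminus Y)=d(Y)-\#\{e\in F:e'\subseteq Y\}+\#\{e\in F:e'\subseteq N\setminus Y\}. \tag{6}$$

For (4) and (5) the table lists the contribution of one hyperedge of each type; a hyperedge in a single region contributes $0$ everywhere.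

| type | $d(Y)+d(Z)$ | $d(A)+d(A\cup B\cup C)$ | $d(B)+d(C)$ |
|---|---|---|---|
| $AB$ | $0+1$ | $1+0$ | $1+0$ |
| $AC$ | $1+0$ | $1+0$ | $0+1$ |
| $AD$ | $1+1$ | $1+1$ | $0+0$ |
| $BC$ | $1+1$ | $0+0$ | $1+1$ |
| $BD$ | $1+0$ | $0+1$ | $1+0$ |
| $CD$ | $0+1$ | $0+1$ | $0+1$ |
| $ABC$ | $1+1$ | $1+0$ | $1+1$ |
| $ABD$ | $1+1$ | $1+1$ | $1+0$ |
| $ACD$ | $1+1$ | $1+1$ | $0+1$ |
| $BCD$ | $1+1$ | $0+1$ | $1+1$ |
| $ABCD$ | $1+1$ | $1+1$ | $1+1$ |

For (6): a hyperedge avoiding $v$ crosses $Y$ if and only if it crosses $N\setminus Y$. A hyperedge $e\in F$ crosses $Y$ if and only if $e'$ meets $Y$, and it crosses $N\setminus Y$ if and only if $e'$ meets $N\setminus Y$.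

Two consequences are used again and again, for nonempty $Y,Z\subsetneq N$. By (4) and (3),
$$\text{if }Y\cap Z\neq\emptyset,\text{ then } d(Y\cup Z)\le d(Y)+d(Z)-2k. \tag{7}$$
By (5) and (3), since a hyperedge $e\in F$ with $e'\subseteq Y\cap Z$ has type $AD$,
$$\text{if } Y\setminus Z\ne\emptyset\neq Z\setminus Y\text{ and } e'\subseteq Y\cap Z\text{ for some }e\in F,\text{ then } d(Y)+d(Z)\ge4k+2. \tag{8}$$
Condition (3) says nothing about $d(N)$. So whenever a union appears we must ask whether it equals $N$.

### When trimming and merging are allowed

Call $\emptyset\ne Y\subsetneq N$ *tight* if $d(Y)=2k$. In the example above, for $m\ge3$, the sets $\{i\}$ are tight.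

Trimming $e$ lowers $d(Y)$, for $Y\subseteq N$, by $1$ exactly when $e'\subseteq Y$. So it preserves (3) if and only if no tight set contains $e'$. Merging $e,f$ lowers $d(Y)$ by $2$ if $e'\cup f'\subseteq Y$, and by $1$ if both $e',f'$ meet $Y$ but $e'\cup f'\not\subseteq Y$. Otherwise it does not change $d(Y)$: if only one of $e',f'$ meets $Y$, the merged hyperedge still crosses $Y$. So merging preserves (3) if and only if no tight set meets both $e'$ and $f'$, and no $Y\subsetneq N$ with $d(Y)=2k+1$ contains $e'\cup f'$.

Trim and merge as long as (3) can be preserved. Each operation decreases $|F|$, and a replacing hyperedge avoids $v$ and is not touched again, so the replaced classes are disjoint subsets of $F_K$. If we end with $F=\emptyset$, (a) holds. Otherwise we are **stuck** with $F\ne\emptyset$. Call the current hypergraph $K^\circ$. We must prove (b) or (c), and $d$, $F$ now refer to $K^\circ$.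

## 8. Blocks of a stuck hypergraph

We continue the proof of Lemma 7. Since no trimming is possible, each $e'$ ($e\in F$) is contained in a tight set. Let the *blocks* be the maximal tight sets among those containing some $e'$. A tight set containing a block equals it. In the example the blocks are the sets $\{i\}$.

**Step 1: distinct blocks are disjoint.** This gives the basic structure; it is where impossibility of merging first enters. Let $X,Y$ be distinct blocks with $X\cap Y\ne\emptyset$. If $X\cup Y\ne N$, then by (7) $X\cup Y$ is tight, and it contains both blocks, so it equals both, a contradiction. So $X\cup Y=N$ and $D=\{v\}$. The sets $B=X\setminus Y$ and $C=Y\setminus X$ are nonempty, and (5) with left side $4k$ gives $\#AD=\#ABD=\#ACD=0$. Choose $e,f\in F$ with $e'\subseteq X$ and $f'\subseteq Y$. Since $e$ meets $D$, and its type is not $AD$ or $ABD$, we get $e'\subseteq B$; similarly $f'\subseteq C$. We show that merging $e,f$ preserves (3), which contradicts being stuck.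

First let $Z$ be tight, meeting $e'$ and $f'$. If $Z\cup X\ne N$, then $Z\cup X$ is tight by (7), and it properly contains $X$ because $Z$ meets $f'\subseteq C$; contradiction. So $Z\cup X=N$, and likewise $Z\cup Y=N$; hence $Z\supseteq B\cup C$. Now $Z\setminus X=C$ and $X\setminus Z=N\setminus Z$ are nonempty and $e'\subseteq B\subseteq Z\cap X$. So (8) gives $4k\ge4k+2$, a contradiction.

Next let $d(Z)=2k+1$ and $e'\cup f'\subseteq Z\subsetneq N$. If $Z\cup X=N$, then $f'\subseteq Z\setminus X$, $X\setminus Z=N\setminus Z\neq\emptyset$ and $e'\subseteq Z\cap X$. So (8) gives $4k+1\ge4k+2$, a contradiction. So $W:=Z\cup X\ne N$, and $d(W)\le2k+1$ by (7), as $Z\cap X\supseteq e'$. Now $W\cup Y\supseteq X\cup Y=N$, $W\setminus Y\supseteq B$, $Y\setminus W=N\setminus W\ne\emptyset$ and $f'\subseteq W\cap Y$. So (8) for $W,Y$ gives $4k+1\ge4k+2$, a contradiction.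

So merging is allowed, which is the desired contradiction. Let $X_1,\dots,X_m$ be the blocks and $a_i=\#\{e\in F:e'\subseteq X_i\}\ge1$. For every $e\in F$, $e'$ is contained in exactly one block and disjoint from the others. By (6) for $Y=X_1$ and (3), $2k\le d(N\setminus X_1)=2k-a_1+\sum_{j\ge2}a_j$. So $\sum_{j\ge2}a_j\ge a_1\ge 1$ and $m\ge2$.

**Step 2: every two blocks lie in a common set of cut value $2k+1$.** Here we extract what the impossibility of merging across blocks means.

(F1) *If $e'\subseteq X_i$, $f'\subseteq X_j$, $i\ne j$, then no tight $Z$ meets both $e'$ and $f'$.* If $Z\cup X_i\ne N$, it is tight by (7) and properly contains $X_i$, impossible. So $Z\cup X_i=N$, and likewise $Z\cup X_j=N$. Hence $Z\supseteq(N\setminus X_i)\cup(N\setminus X_j)=N$, a contradiction.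

(F2) *For $i\ne j$ there is $Z\subsetneq N$ with $d(Z)=2k+1$ and $X_i\cup X_j\subseteq Z$.* Take $e'\subseteq X_i$, $f'\subseteq X_j$. Merging is impossible, so by (F1) there is $Z\subsetneq N$ with $d(Z)=2k+1$ and $Z\supseteq e'\cup f'$. If $Z\cup X_i=N$, then $Z\setminus X_i\supseteq f'$, $X_i\setminus Z=N\setminus Z\ne\emptyset$, $e'\subseteq Z\cap X_i$, and (8) gives $4k+1\ge4k+2$. So $W=Z\cup X_i\ne N$, and $d(W)\le2k+1$ by (7). If $W\cup X_j=N$, then $W\setminus X_j\supseteq X_i$, $X_j\setminus W=N\setminus W\ne\emptyset$, $f'\subseteq W\cap X_j$, and (8) gives a contradiction again. So $W\cup X_j\ne N$, and $d(W\cup X_j)\le2k+1$ by (7). This set is not tight because it properly contains a block. So its cut value is $2k+1$, as required.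

Let $\mathcal Z$ be the family of inclusion-maximal sets among all $Z\subsetneq N$ with $d(Z)=2k+1$ containing at least two blocks. By (F2), every pair of blocks lies in a member of $\mathcal Z$. In the example with $m=3$, $\mathcal Z$ consists of the three pairs.

**Step 3: no member of $\mathcal Z$ contains all blocks.** This forces several members. If $Z\in\mathcal Z$ contained all blocks, (6) would give $2k\le d(N\setminus Z)=2k+1-|F|$, but $|F|\ge m\ge2$. Hence $m\ge3$. Moreover every block $X_i$ lies in at least two members of $\mathcal Z$: take $Z\in\mathcal Z$ containing $X_i$, a block $X_j\not\subseteq Z$, and a member containing $X_i\cup X_j$.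

**Step 4: each block carries one hyperedge, and two members share at most one block.** We compare two members through (5). Let $Z\ne Z'$ in $\mathcal Z$ both contain a block $X_i$. Then $B=Z\setminus Z'$ and $C=Z'\setminus Z$ are nonempty by maximality. Each $e\in F$ with $e'$ in a shared block has type $AD$, and (5) gives
$$4k+2=d(B)+d(C)+2\#AD+\#ABD+\#ACD\ge4k+2\#AD+\#ABD+\#ACD$$
with $\#AD\ge a_i\ge1$. Hence $a_i=1$, $d(B)=d(C)=2k$, $\#AD=1$ and $\#ABD=\#ACD=0$. By Step 3 every block is shared by two members, so we conclude:

- all $a_i=1$, so $F=\{e_1,\dots,e_m\}$ with $e_i'\subseteq X_i$;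
- two distinct members of $\mathcal Z$ share at most one block;
- if $Z\neq Z'$ share $X_i$ and $j\ne i$, then $e_j$ has none of the types $AD,ABD,ACD$; so if $e_j$ meets $Z\cap Z'$, it meets both $Z\setminus Z'$ and $Z'\setminus Z$.

We also note

(F3) *If $X_j$ meets $Z\in\mathcal Z$ and $X_j\not\subseteq Z$, then $Z\cup X_j=N$.* Otherwise $d(Z\cup X_j)\le2k+1$ by (7). This set is not tight since it properly contains a block, so it contradicts the maximality of $Z$.

**Step 5: a block in at least three members gives (c).** *Claim. Let a block, say $X_1$, lie in exactly $t\ge3$ members $Z_1,\dots,Z_t$ of $\mathcal Z$, with pairwise unions $\ne N$. Then each $Z_i$ contains exactly two blocks, and (c) holds.*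

We first show that the $Z_i$ form a sunflower with center $X_1$. Let $i\ne j$. Then $d(Z_i\cup Z_j)\ge2k+2$: the union properly contains a block, so it is not tight, and by maximality of $Z_i$ its value is not $2k+1$. So (4), with left side $4k+2$, gives $d(Z_i\cap Z_j)=2k$ and $\#BC=\#ABC=\#BCD=0$. The tight set $Z_i\cap Z_j$ contains $X_1$, so $Z_i\cap Z_j=X_1$. Put $B_i=Z_i\setminus X_1$. These sets are nonempty and pairwise disjoint, and $d(B_i)=2k$ by Step 4. Combining with Step 4, for each pair $(Z_i,Z_j)$ the only types meeting several regions are $AB,AC,BD,CD,ABCD$, and $AD$, the last only for $e_1$.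

Next we show that a hyperedge crossing the center runs through all petals. Let $h\ne e_1$ cross $X_1$. For each pair $i,j$, $h$ meets $B_i\cup B_j$, since otherwise it would have type $AD$. So $h$ misses at most one of the $B_l$ and, as $t\ge3$, it meets at least two of them, say $B_i,B_j$. If $h$ misses $B_l$, then for the pair $(Z_i,Z_l)$ it meets $A=X_1$, $B=B_i$ and $D\supseteq B_j$ but not $C=B_l$. So it has type $ABD$, which is impossible. So $h$ meets all $B_i$. Let $Q$ be the set of these $h$. Then $|Q|=d(X_1)-1=2k-1$. No member of $Q$ contains $v$, since $e_j$ with $j\ne1$ misses $X_1$.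

Now count at the petals. All of $Q$ crosses $B_i$, and $d(B_i)=2k$, so exactly one further hyperedge $f_i$ crosses $B_i$. Each block $X_l\subseteq Z_i$, $l\ne1$, lies in $B_i$, and $e_l$ crosses $B_i$ and is not in $Q$; so $e_l=f_i$. Hence $Z_i$ contains exactly two blocks, and $f_i\in F$. The second block equals $B_i$, because $B_i$ is tight and contains it. Since each pair $X_1,X_l$ lies in some $Z_i$, the blocks are $X_1,B_1,\dots,B_t$ and $m=t+1\ge4$.

Finally we check (c) with $N_i=X_i$. A hyperedge avoiding $v$ that crosses a block lies in $Q$: if it crosses $X_1$, this is the definition of $Q$; if it crosses $B_i$, it is in $Q$ or equals $f_i\ni v$. Let $U=N\setminus\bigcup_iX_i$. A hyperedge crossing $U$ does not contain $v$, because the members of $F$ miss $U$. So it meets and crosses a block and belongs to $Q$. Thus $d(U)\le2k-1$, so $U=\emptyset$ by (3). A hyperedge avoiding $v$ and meeting two blocks crosses a block, so it lies in $Q$ and meets all blocks. This is (c).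

**Step 6, Case I: some distinct $Z,Z'\in\mathcal Z$ share a block, say $X_1$, and $Z\cup Z'=N$.** We show $m=3$. Here $D=\{v\}$, $B=N\setminus Z'$, $C=N\setminus Z$. By Step 4 each $e_j'$ with $j\ne1$ is contained in $B$, or contained in $C$, or meets both $B$ and $C$. In the last case $X_j$ meets $Z$ and $Z'$ and is contained in neither. So (F3) gives $Z\cup X_j=N=Z'\cup X_j$, hence $X_j\supseteq B\cup C$, and every other block lies in $Z\cap Z'$. Since $\#AD=1$, the only other block is $X_1$, so $m=2$, a contradiction. Hence $\{2,\dots,m\}$ is the disjoint union of $\beta$ and $\gamma$ with $e_j'\subseteq B$ for $j\in\beta$ and $e_j'\subseteq C$ for $j\in\gamma$. By (6) for $Z$,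
$$2k=d(C)=d(N\setminus Z)=2k+1-(1+|\beta|)+|\gamma| ,$$
so $|\beta|=|\gamma|=:b$, $m=1+2b$ and $b\ge1$.

Suppose $b\ge2$. Let $j\in\beta$. If $X_j\not\subseteq Z$, then $X_j\supseteq N\setminus Z=C\supseteq e_l'$ for $l\in\gamma$ by (F3), contradicting disjointness of blocks. So $X_j\subseteq Z$. If $X_j$ meets $Z'$, then, as $X_j\not\subseteq Z'$, (F3) gives $X_j\supseteq B\supseteq e_i'$ for some $i\in\beta\setminus j$, a contradiction. So $X_j\subseteq B$, and similarly $X_l\subseteq C$ for $l\in\gamma$. Since $b=(m-1)/2$ depends only on $m$, we have proved:

(F4) *If $b\ge2$ (that is, $m\ge5$), then for any two distinct members of $\mathcal Z$ that share a block and have union $N$, both contain exactly $1+b\ge3$ blocks.*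

Fix $j\in\beta$, and for $l\in\gamma$ let $Z_l\in\mathcal Z$ contain $X_j\cup X_l$. Then $Z_l\ne Z,Z'$. By Step 4, $Z_l$ shares only $X_j$ with $Z$ and only $X_l$ with $Z'$, and every block lies in $Z$ or $Z'$. So $Z_l$ contains exactly two blocks. The members containing $X_j$ are exactly $Z$ and the $Z_l$ ($l\in\gamma$): every other block lies together with $X_j$ in one of these, and two members share at most one block. There are $b+1\ge3$ of them. Any two of them include some $Z_l$, so by (F4) their union is not $N$. By Step 5 for the block $X_j$, $Z$ contains exactly two blocks, contradicting (F4). So $b=1$ and $m=3$.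

**Step 7, Case II: members of $\mathcal Z$ sharing a block never have union $N$.** We show (c) or $m=3$. If some block lies in at least three members, Step 5 gives (c). Otherwise, by Step 3, each block lies in exactly two members. Let $X_1$ lie in $Z,Z'$, and let $L,L'\ne\emptyset$ index the other blocks in $Z,Z'$. Every other block lies in a member together with $X_1$, and $Z,Z'$ share only $X_1$. So $\{2,\dots,m\}$ is the disjoint union of $L$ and $L'$. For $x\in L$ and $y\in L'$, a member containing $X_x\cup X_y$ is not $Z$, so it is the second member containing $X_x$. This second member thus contains $X_y$ for all $y\in L'$. It differs from $Z'$, since $X_x\not\subseteq Z'$. As it shares at most one block with $Z'$, $|L'|=1$. Similarly $|L|=1$, and $m=3$.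

**Step 8: $m=3$ gives (b).** It remains to check that all three hyperedges can be replaced at once. The $e_i'$ are disjoint since the blocks are. Let $g=e_1'\cup e_2'\cup e_3'$, let $d'$ be the cut function on subsets of $N$ after replacing $F$ by $g$, and let $\mu(Y)=\#\{i:e_i'\cap Y\ne\emptyset\}$. Then
$$d'(Y)=d(Y)-\mu(Y)+[g\text{ crosses }Y],\qquad d'(Y)=d'(N\setminus Y),$$
where the bracket is $1$ or $0$ according to truth; the second equation holds because after replacement $v$ lies in no hyperedge except possibly $\{v\}$. Let $\emptyset\ne Y\subsetneq N$.

If $\mu(Y)\le1$, then $d'(Y)=d(Y)\ge2k$: if exactly one $e_i'$ meets $Y$, then $g$ crosses $Y$. The case $\mu(N\setminus Y)\le1$ is symmetric. So let $\mu(Y),\mu(N\setminus Y)\ge2$. Then $g$ crosses $Y$, and by (F1) $d(Y),d(N\setminus Y)\ge2k+1$. If $\mu(Y)=2$ or $\mu(N\setminus Y)=2$, then $d'(Y)=d'(N\setminus Y)\ge2k+1-2+1=2k$.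

Let both be $3$, and suppose $d'(Y)=d(Y)-2<2k$, so $d(Y)=2k+1$. Every $e_i'$ meets both $Y$ and $N\setminus Y$. Put $Y_2=Y\cup X_1\cup X_2$. Here $Y_2\ne N$, because $e_3'$ meets $N\setminus Y$ and misses $X_1\cup X_2$, so $e_3'\not\subseteq Y_2$. Applying (7) twice gives $d(Y\cup X_1)\le2k+1$ and $d(Y_2)\le2k+1$. Now $e_1',e_2'\subseteq Y_2$, and $e_3'\not\subseteq N\setminus Y_2$ because $e_3'$ meets $Y$. So (6) gives $d(N\setminus Y_2)\le2k-1$, contradicting (3). This proves (b), and with it Lemma 7. $\square$

## 9. Extending a charging from a contracted set

We now combine splitting and lifting in an induction. In case (c) we must charge $H'$ with prescribed signs of $g$ on the parts, and for that we charge a contraction first and then expand the parts one at a time. So the induction statement should say that a charging of a contraction extends. Trimming and genericity force small changes, so it should allow a tolerance.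

**Proposition 8.** Let $H$ be a hypergraph on $V$, $\emptyset\ne X\subsetneq V$, $d_H(X)=2k$ and $d_H(Y)\ge2k$ for all $\emptyset\ne Y\subseteq X$. Let $z^0$ be a $k$-charging of $H/X$ and $\varepsilon>0$. Then $H$ has a $k$-charging $z$ with $|z_e(u)-z^0_e(u)|\le\varepsilon$ for all $e$ and $u\in e\setminus X$.

We abbreviate the last condition by "$z$ is $\varepsilon$-close to $z^0$ on $V\setminus X$". For instance, if $V=\{1,2,3\}$, $X=\{2,3\}$ and $H$ is two copies of $\{1,2,3\}$ ($k=1$), then $z^0=(2,-2)$ and $(-2,2)$ on $(1,x)$ extends to $(2,-1,-1)$ and $(-2,1,1)$.

*Proof.* Induction on $|X|$, for all hypergraphs, chargings and tolerances simultaneously. If $|X|=1$, then $H/X=H$. Let $|X|\ge2$, choose $v\in X$, and put $A=X\setminus v$, $R=V\setminus X$.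

**Step 1: splitting at $v$.** We set up Lemma 7. Let $K=H/R$ with $R$ contracted to $r$, and $N=A+r$, so $K$ is a hypergraph on $N+v$ and $|N|=|X|\ge2$. $K$ satisfies (3). Indeed, let $\emptyset\ne Y\subsetneq N$. Either $Y\subseteq A\subseteq X$, or $r\in Y$ and the complement of $Y$ in $N+v$ is a nonempty subset of $X$. In both cases the hypothesis on $H$ gives $d_K(Y)\ge2k$. The sets $F$ for $H$ and $K$ coincide as labeled sets, and $|F|=d_H(\{v\})\ge2k$.

Apply Lemma 7 to $K$. Let $\mathcal P$ consist of its classes of size at most $2$ together with the class $F^\circ$ in cases (b), (c). Put $H'=H_{\mathcal P}$ and $K'=K_{\mathcal P}=H'/R$. In cases (a), (b), $K'$ satisfies $d_{K'}(Y)\ge2k$ for $\emptyset\ne Y\subsetneq N$. In case (c) renumber so that $r\in N_1$, and let $g=\bigcup_i(e_i\setminus v)$. Then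
$$d_{K'}(Y)=d_{K^\circ}(Y)\ge2k\qquad\text{for }\emptyset\ne Y\subseteq N_i,\ 1\le i\le m. \tag{9}$$
Indeed, the hyperedges avoiding $v$ are common to $K'$ and $K^\circ$. Of the $e_j$ only $e_i$ can meet $Y$. And $e_i$ crosses $Y$ iff $e_i\setminus v$ meets $Y$ iff $g$ meets $Y$ iff $g$ crosses $Y$, since $g$ meets every $N_j$. In all cases $d_{K'}(\{r\})\ge2k$.

**Step 2: the hyperedges between $X$ and $R$ survive one by one.** This is needed to transport $z^0$. Let $\delta$ be the set of the $2k$ hyperedges of $H$ meeting both $X$ and $R$. For $e\in\delta$ let $e^+$ be the hyperedge $g_C$ if $e\in C\in\mathcal P$, and $e^+=e$ otherwise. *Claim: $e\mapsto e^+$ is a bijection from $\delta$ onto the set $\delta'$ of hyperedges of $H'$ meeting both $A$ and $R$, and $e^+\cap R=e\cap R$.*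

Each member of $\delta'$ is $e^+$ for some $e\in\delta$. This is clear for a hyperedge of $H$ avoiding $v$. If $g_C$ meets $R$, some $e\in C$ meets $R$, and $v\in e$, so $e\in\delta$. Also $|\delta'|=d_{K'}(\{r\})\ge2k=|\delta|$. So the image is exactly $\delta'$ and the map is injective. In particular a class contains at most one member of $\delta$. Its other members contain $v$ and do not meet $R$, so they lie in $X$, and $e^+\cap R=e\cap R$. This proves the claim.

No $g_C$ lies inside $R$: it would be $e^+$ for some $e\in\delta$ but not in $\delta'$. Hence the hyperedges of $H'$ inside $R$ are exactly those of $H$ inside $R$. Identifying $e^+$ with $e$, $H'/A$ and $H/X$ coincide up to names and singleton hyperedges. So $z^0$ is a $k$-charging of $H'/A$. Also $d_{H'}(A)=|\delta'|=2k$.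

**Step 3: cases (a) and (b).** Here the induction hypothesis applies to $H'$ directly. For $\emptyset\ne Y\subseteq A$, $d_{H'}(Y)=d_{K'}(Y)\ge2k$. Since $|A|<|X|$, by induction $H'$ has a $k$-charging $z'$ that is $\varepsilon/3$-close to $z^0$ on $R$. Make it generic, changing each value by at most $\varepsilon/3$, and apply Lemma 6 with $\varepsilon/3$. In case (b) we must check the conditions on $C_0=F^\circ$. The sets $e_i\setminus v$ are disjoint also in $H$, since at most one of their images in $K$ contains $r$. The three numbers $z'_g(e_i\setminus v)$, with $g=g_{F^\circ}$, are nonzero by genericity and sum to $0$, so their signs split $1:2$. By Step 2, vertices of $e\cap R$ lie in no other member of the class of $e$. So the resulting charging is $\varepsilon$-close to $z^0$ on $R$.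

**Step 4: case (c), the shape of $H'$.** We describe $H'$ so that it can be expanded part by part. Put $M_1=(N_1\setminus r)\cup R$ and $M_i=N_i\subseteq A$ for $i\ge2$; these partition $V\setminus v$. We have $e_i\setminus v=g\cap M_i$ in $H$, because $e_i'\subseteq N_i$ in $K$. By (c), every hyperedge of $H'$ meeting at least two $M_i$ meets all of them. Let $\mathcal Q\ni g$ be the set of these. By (9) and (c), $|\mathcal Q|=d_{K'}(N_2)=d_{K^\circ}(N_2)=2k$. All other hyperedges of $H'$ lie inside one $M_i$. Since $m\ge4$, $|N_i|\le|N|-3<|X|$ for all $i$.

**Step 5: case (c), all parts except $M_1$ in one vertex.** We charge the coarsest contraction. Let $\hat H=H'/(M_2\cup\dots\cup M_m)$ with contracted vertex $y$, and $\hat X=(N_1\setminus r)+y$, so $V(\hat H)\setminus\hat X=R$ and $|\hat X|=|N_1|<|X|$. We have $d_{\hat H}(\hat X)=d_{H'}(A)=2k$. Let $\emptyset\ne Y\subseteq\hat X$. If $y\notin Y$, then $d_{\hat H}(Y)=d_{K'}(Y)\ge2k$ by (9). If $y\in Y$, then taking complements, $d_{\hat H}(Y)=d_{K'}(\{r\}\cup((N_1\setminus r)\setminus Y))\ge2k$ by (9). Moreover $\hat H/\hat X=H'/A$ carries the $k$-charging $z^0$. By induction $\hat H$ has a $k$-charging $\hat z$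 that is $\varepsilon/4$-close to $z^0$ on $R$. The non-singleton hyperedges of $\hat H$ containing $y$ are the $2k$ members of $\mathcal Q$. Applying (1) to $\{y\}$ and to its complement, we see that $\hat z_h(y)>0$ for exactly $k$ members $h\in\mathcal Q$ and $\hat z_h(y)<0$ for the other $k$.

**Step 6: case (c), separating $y$ into $y_2,\dots,y_m$ with chosen signs.** This step produces the balanced signs that Lemma 6 demands. Let $\tilde H$ arise from $H'$ by contracting each $M_i$ ($i\ge2$) separately to $y_i$. Let $\theta_i=\pm\tau2^{-i}$ for $3\le i\le m$, with $0<\tau<1$ small and signs to be chosen, let $\theta_2=1-\theta_3-\dots-\theta_m$, and write $\theta(I)=\sum_{i\in I}\theta_i$. For $\emptyset\ne I\subseteq\{2,\dots,m\}$ we have $\theta(I)\neq0$. If $2\notin I$, the term of smallest index dominates the sum of the others, and $|\theta(I)|<\tau$. If $2\in I$, then $\theta(I)-1$ is minus a sum of some of $\theta_3,\dots,\theta_m$, so $|\theta(I)-1|<\tau<1$.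

For $h\in\mathcal Q$ put $\tilde z_h=\hat z_h$ on $h\cap M_1$ and $\tilde z_h(y_i)=\theta_i\hat z_h(y)$; the sum is $0$ because $\theta_2+\dots+\theta_m=1$. For $h\subseteq M_1$ put $\tilde z_h=\hat z_h$. Hyperedges inside some $M_i$, $i\ge2$, are singletons in $\tilde H$ and get $0$. Choose $\tau$ so small that $\tau|\hat z_h(y)|$, for each $h\in\mathcal Q$, is smaller than every positive value $\hat z_{h'}(W')$, where $W'\subseteq V(\hat H)$ and $h'$ is any hyperedge of $\hat H$.

*Then $\tilde z$ is a $k$-charging of $\tilde H$.* Let $\emptyset\ne W\subsetneq V(\tilde H)$, $W_1=W\cap M_1$, $I=\{i:y_i\in W\}$. For $h\in\mathcal Q$,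
$$\tilde z_h(W)=\hat z_h(W_1)+\theta(I)\hat z_h(y). \tag{10}$$

- If $W_1=\emptyset$, then $I\ne\emptyset$ and $\tilde z_h(W)=\theta(I)\hat z_h(y)$ with $\theta(I)\ne0$. This is positive for exactly $k$ members $h\in\mathcal Q$.
- If $W_1=M_1$, then $\hat z_h(M_1)=-\hat z_h(y)$, so $\tilde z_h(W)=-\theta(I^c)\hat z_h(y)$ with $I^c=\{2,\dots,m\}\setminus I\ne\emptyset$ and $\theta(I^c)\neq0$. The conclusion is the same.
- If $\emptyset\ne W_1\subsetneq M_1$ and $2\notin I$, then $|\theta(I)|<\tau$, and all hyperedges with $\hat z_h(W_1)>0$ remain positive. There are at least $k$ of them. If $2\in I$, then $|\theta(I)-1|<\tau$, and all hyperedges with $\hat z_h(W_1+y)>0$ remain positive. Again there are at least $k$.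

The $m$ numbers $\tilde z_g(M_1)=-\hat z_g(y)$, $\tilde z_g(y_2)=\theta_2\hat z_g(y)$ and $\tilde z_g(y_i)=\theta_i\hat z_g(y)$ for $i\ge3$ are nonzero. The first two have opposite signs because $\theta_2>0$. The signs of the others are free. Choose the signs of $\theta_3,\dots,\theta_m$ so that the numbers of positive and of negative ones among these $m$ numbers differ by at most $1$.

**Step 7: case (c), expanding the parts one at a time.** We now climb from $\tilde H$ to $H'$ without destroying these signs. For $1\le i\le m$ let $H_i$ be $H'$ with $M_{i+1},\dots,M_m$ contracted separately; so $H_1=\tilde H$, $H_m=H'$ and $H_i/M_i=H_{i-1}$ for $i\ge2$. For $i\ge2$, $d_{H_i}(M_i)=|\mathcal Q|=2k$, and $d_{H_i}(Y)=d_{K'}(Y)\ge2k$ for $\emptyset\ne Y\subseteq M_i$ by (9). As $|M_i|<|X|$, the induction hypothesis, applied successively for $i=2,\dots,m$ with a tolerance $\eta>0$, gives $k$-chargings of $H_2,\dots,H_m=H'$, where step $i$ changes values outside $M_i$ by at most $\eta$. In step $i$ the sum of the charge of $g$ over each part $M_j$ (or contracted vertex $y_j$), $j\ne i$, changes by at most $|V|\eta$. The sum over $M_i$ is minus the sum over everything else,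 so it also changes by at most $|V|\eta$. Finally make the charging of $H'$ generic, changing each value by at most $\eta$.

The total change on $R$ is at most $m\eta$, and the total change of each of the $m$ sums is at most $m|V|\eta$. Choose $\eta$ so small that $m\eta\le\varepsilon/4$ and $m|V|\eta$ is less than the minimum absolute value of the $m$ numbers in Step 6. Then we obtain a generic $k$-charging $z'$ of $H'$ that is $\varepsilon/2$-close to $z^0$ on $R$, with the same signs of $z'_g(M_i)=z'_g(e_i\setminus v)$, $i=1,\dots,m$, as in Step 6.

**Step 8: case (c), putting $v$ back.** Apply Lemma 6 with $C_0=\{e_1,\dots,e_m\}$ and $\varepsilon/2$. The sets $e_i\setminus v=g\cap M_i$ are disjoint, and the signs are balanced. By Step 2, vertices of $e\cap R$ lie in no other member of the class of $e$, so the result is $\varepsilon$-close to $z^0$ on $R$. $\square$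

## 10. Proofs of the charging theorem, the orientation theorem and the supplements

**Proof of Theorem 2, "if".** We attach an auxiliary vertex so that Proposition 8 applies with $X=V$. Let $H$ be $2k$-edge-connected. Add a vertex $r_0$ and $2k$ hyperedges $\{u,r_0\}$ for one $u\in V$, obtaining $H^+$. Then $d_{H^+}(V)=2k$ and $d_{H^+}(Y)\ge2k$ for $\emptyset\ne Y\subsetneq V$. The hypergraph $H^+/V$ has two vertices and $2k$ hyperedges $\{x,r_0\}$ plus singletons. Charging $k$ of them by $(1,-1)$ and $k$ by $(-1,1)$ gives a $k$-charging. By Proposition 8, $H^+$ has a $k$-charging. Its restriction to $H$ is a $k$-charging. For $\emptyset\ne W\subsetneq V$, use (1) for $W$ if $u\notin W$, and for $W+r_0$ if $u\in W$. The new hyperedges have charge sum $0$ on that set, so the at least $k$ positive hyperedges all belong to $H$.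

**Proof of Theorem 2, "only if".** Let $z$ be a $k$-charging and $\emptyset\ne W\subsetneq V$. At least $k$ hyperedges have $z_e(W)>0$. Applying (1) to $V\setminus W$, at least $k$ others have $z_e(W)<0$. Since $z_e(e)=0$, all of these cross $W$, so $d_H(W)\ge2k$. $\square$

**Proof of Theorem 1.** By the Reduction in Section 3, $G$ has an $S$-packing with $2k$-edge-connected hypergraph $H$. By Theorem 2, $H$ has a $k$-charging. Lemma 5 gives the orientation. $\square$

**Proof of Theorem 3(1).** "Only if" is the Reduction together with Theorem 2, and the orientation statement is Lemma 5. For "if", the hypergraph of the packing is $2k$-edge-connected by Theorem 2. Let $(A,U,B)$ be a cut of $G$. At least $2k$ members of the packing contain terminals of both $A$ and $B$. Each is connected, so it contains a vertex of $U$ or an edge of $E(A,B)$, and the members are element-disjoint. So the cut has value at least $2k$, and the cut criterion applies. $\square$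

**Proof of Theorem 3(2).** Here we use that Proposition 8 keeps prescribed signs. Take the packing and $H$ from the Reduction. The reduction does not change the edges at $r$. Distinct hyperedges of $H$ containing $r$ use distinct edges at $r$, and $d_H(\{r\})\ge2k=\deg_G(r)$. So there are exactly $2k$ hyperedges at $r$, each corresponding to exactly one edge at $r$, which lies in the corresponding member of the packing. Apply Proposition 8 to $H$ and $X=S\setminus r$, with $\varepsilon<1$. The hypotheses hold, since $d_H(X)=d_H(\{r\})=2k$ and $H$ is $2k$-edge-connected. The hypergraph $H/X$ has two vertices joined by $2k$ hyperedges, plus singletons. Let $z^0_e(r)=+1$ if the corresponding edge is prescribed to leave $r$, and $-1$ otherwise, with $z^0_e(x)=-z^0_e(r)$. As $k$ edges leave and $k$ enter, this is a $k$-charging. The resulting charging $z$ has the prescribed signs $z_e(r)$. In Lemma 5, since $r$ is a leaf of each member containing it, the edge at $r$ has $\varphi=z_e(r)$ in the direction away from $r$, so it is oriented as prescribed. $\square$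

**Proof of Theorem 3(3).** The graph with $V=S=\{s_1,\dots,s_n\}$ and $2k-1$ parallel edges between consecutive vertices, treated in Section 2, is $(2k-1)$-element-connected and has no Steiner strongly $k$-element-connected orientation, because $s_1$ has degree $2k-1$. Here $k\ge1$ and $n=|S|\ge2$ are arbitrary. $\square$
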